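# The threshold $\beta=1$ for the SK model with $d$-component spins

## 1. A random radius that turns the sphere into a Gaussian

Fix $d\ge 1$. Let $\mathbb S_d$ be the sphere of center $0$ and radius $\sqrt d$ in $\mathbb R^d$, and let $\mu$ be the uniform probability measure on it. If $\xi$ is a standard Gaussian vector in $\mathbb R^d$, its direction and its length are independent, and $\sqrt d\,\xi/|\xi|$ has law $\mu$. Read backwards: let $\sigma\sim\mu$, and let $s$ be independent of $\sigma$ with the law of $\chi^2_d/d$. Then $x=\sqrt s\,\sigma$ has law $N(0,I_d)$. Since $\mathbf E s=1$,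
$$\mathbf E[xx^T\mid\sigma]=\sigma\sigma^T. \tag{1}$$

Now take $N$ independent copies $\sigma_1,\dots,\sigma_N$, with independent radii $s_1,\dots,s_N$, and put $x_i=\sqrt{s_i}\,\sigma_i$ and
$$R=\frac1N\sum_{i\le N}\sigma_i\sigma_i^T,\qquad S=\frac1N\sum_{i\le N}x_ix_i^T .$$
By (1), $\mathbf E[S\mid\sigma]=R$. Hence, by the conditional Jensen inequality, for every finite convex function $\Psi\ge 0$ on the symmetric $d\times d$ matrices,
$$\int\Psi(R)\,d\mu^{\otimes N}\le\mathbf E\,\Psi(S). \tag{2}$$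

What is this for? We shall have to integrate a complicated function over $N$ spins that live on a sphere. If that function depends on the spins only through $R$, and convexly so, then (2) lets us replace the spins by Gaussian vectors, and Gaussian integrals of quadratic exponentials are explicit determinants. The same coupling has a scalar version, which we use for the opposite bound: for $v\in\mathbb R^d$,
$$\int e^{\sigma\cdot v}\,d\mu(\sigma)\le e^{|v|^2/2}. \tag{3}$$
To prove (3), note that for fixed $y$ the function $s\mapsto\cosh(\sqrt s\,y)=\sum_k s^ky^{2k}/(2k)!$ is convex on $[0,\infty)$. By symmetry of $\mu$ and Jensen in $s$,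
$$e^{|v|^2/2}=\mathbf E\,e^{x\cdot v}=\mathbf E\cosh(\sqrt s\,\sigma\cdot v)\ge\mathbf E\cosh(\sigma\cdot v)=\mathbf E\,e^{\sigma\cdot v}.$$

Two examples. For $d=1$ we have $\sigma=\pm1$ and $s=\xi^2$; the matrix $R$ is the number $1$, $S$ has the law of $\chi^2_N/N$, and (3) is $\cosh v\le e^{v^2/2}$. For $d=2$ we have $\sigma=\sqrt2(\cos\theta,\sin\theta)$ with $\theta$ uniform, and $s$ is exponential of mean $1$.

## 2. Vector spins and the value $\beta^2d/4$

A configuration is $\sigma=(\sigma_1,\dots,\sigma_N)$ with $\sigma_i=(\sigma_{i,1},\dots,\sigma_{i,d})\in\mathbb S_d$, so $|\sigma_i|^2=d$. With $g_{ij}$ i.i.d. standard Gaussian, let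
$$-H_N(\sigma)=\frac{\beta}{\sqrt N}\sum_{u\le d}\sum_{1\le i<j\le N}g_{ij}\sigma_{i,u}\sigma_{j,u}=\frac\beta{\sqrt N}\sum_{i<j}g_{ij}\,\sigma_i\cdot\sigma_j,$$
$$Z_N=\int e^{-H_N}\,d\mu(\sigma_1)\cdots d\mu(\sigma_N),\qquad p_N=\frac1N\mathbf E\log Z_N .$$
For $d=1$ this is the usual SK model with no external field. Theorem 11.6.1 of Talagrand gives a universal constant $L$, not depending on $d$, such that for $\beta\le1/L$
$$\lim_{N\to\infty}p_N=\frac{\beta^2d}{4}. \tag{4}$$
Let $\beta_d$ be the supremum of the $\beta$ for which (4) holds. We ask for $\beta_d$, or at least for $\lim_{d\to\infty}\beta_d$. The answer is $\beta_d=1$ for every $d\ge1$, hence $\lim_{d\to\infty}\beta_d=1$; more precisely, for $\beta\ge0$, (4) holds if and only if $\beta\le1$.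

The statements use the function
$$F(\beta)=\begin{cases}\beta^2/4,&0\le\beta\le1,\\ \beta-\frac34-\frac12\log\beta,&\beta\ge1,\end{cases}\qquad G(\beta)=\frac{\beta^2}4-F(\beta).$$
We have $G(1)=0$, and for $\beta>1$, $G'(\beta)=\frac\beta2-1+\frac1{2\beta}=\frac{(\beta-1)^2}{2\beta}>0$. So $F(\beta)<\beta^2/4$ for $\beta>1$.

**Theorem 1.** Let $d\ge1$.

1. For all $\beta\ge0$, $\limsup_Np_N\le d\,F(\beta)$.
2. For $0\le\beta<1$, $p_N\ge\beta^2d/4-C(\beta,d)N^{-1/2}$ for $N$ large.

Consequently $\lim p_N=\beta^2d/4$ for $0\le\beta\le1$, while $\limsup p_N\le dF(\beta)<\beta^2d/4$ for $\beta>1$. So $\beta_d=1$ for every $d$.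

The second theorem describes the configurations. The Gibbs measure has density $e^{-H_N}/Z_N$ with respect to $\mu^{\otimes N}$; $\langle\cdot\rangle$ is the average under it. Two replicas $\sigma,\tau$ are two independent samples from it, with the same $g$. The relevant $d\times d$ matrices are $R$ above and $Q=\frac1N\sum_i\sigma_i\tau_i^T$, and $\|\cdot\|_2$ is the Hilbert–Schmidt norm. We write $\langle\cdot\rangle_b$ when the parameter is $b$, and $R_\tau$ for the matrix $R$ of $\tau$. Since $\operatorname{tr}R=d$,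
$$\|R\|_2^2=d+\|R-I\|_2^2. \tag{5}$$
For example, if all spins equal $\sqrt d\,e_1$ then $R=d\,e_1e_1^T$ and $\|R\|_2^2=d^2$. If $N$ is a multiple of $d$ and each vector $\sqrt d\,e_u$ is used $N/d$ times, then $R=I$ and $\|R\|_2^2=d$.

**Theorem 2.**

* (a) For $\beta<1$ (with $\beta\ge0$): $\mathbf E\langle\|R-I\|_2^2\rangle\to0$ and $\mathbf E\langle\|Q\|_2^2\rangle\to0$.
* (b) For $\beta>1$: $\liminf_N\int_1^\beta b\,\mathbf E\langle\|Q\|_2^2\rangle_b\,db\ge2d\,G(\beta)>0$.
* (c) For $\beta\ge1$ and all $d$: $dF(\beta)-2\beta\le\liminf_Np_N\le\limsup_Np_N\le dF(\beta)$. So for every $\beta\ge0$, $\frac1d\lim_Np_N\to F(\beta)$ as $d\to\infty$ (with $\liminf_N$ or $\limsup_N$ in place of $\lim_N$).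

## 3. Averaging over all of the disorder: fine for $d=1$, ruinous for large $d$

The sensible first attempt is to compute $\mathbf EZ_N$ and $\mathbf EZ_N^2$. Expanding the Hilbert–Schmidt norm,
$$N^2\|Q\|_2^2=\sum_{i,j}(\sigma_i\cdot\sigma_j)(\tau_i\cdot\tau_j),$$
and each of the $N$ diagonal terms is $d^2$. Hence
$$\frac1N\sum_{i<j}(\sigma_i\cdot\sigma_j)(\tau_i\cdot\tau_j)=\frac12\big(N\|Q\|_2^2-d^2\big), \tag{6}$$
and with $\tau=\sigma$ the same holds with $R$ in place of $Q$. So for fixed $\sigma,\tau$ the centered Gaussian variables $-H_N(\sigma),-H_N(\tau)$ have variances $\frac{\beta^2}2(N\|R_\sigma\|_2^2-d^2)$, $\frac{\beta^2}{2}(N\|R_\tau\|_2^2-d^2)$ and covariance $\frac{\beta^2}2(N\|Q\|_2^2-d^2)$. Therefore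
$$\mathbf E\,e^{-H_N(\sigma)}=\exp\Big(\frac{\beta^2N}4\|R\|_2^2-\frac{\beta^2d^2}4\Big), \tag{7}$$
$$\mathbf E\,e^{-H_N(\sigma)-H_N(\tau)}=\exp\Big(\frac{\beta^2N}4\big(\|R_\sigma\|_2^2+\|R_\tau\|_2^2\big)+\frac{\beta^2N}2\|Q\|_2^2-\beta^2d^2\Big). \tag{8}$$

**The case $d=1$.** Here $R=1$, so $\mathbf EZ_N=e^{\beta^2(N-1)/4}$, and Jensen gives $p_N\le\beta^2/4$ for every $\beta$. Also $Q=q$ is a number, and with $b$ standard Gaussian, (8) and (3) give
$$\frac{\mathbf EZ_N^2}{(\mathbf EZ_N)^2}=e^{-\beta^2/2}\,\mathbf E_{\sigma,\tau}e^{\beta^2Nq^2/2}=e^{-\beta^2/2}\,\mathbf E_b\mathbf E_{\sigma,\tau}\,e^{\beta b\sum_i\sigma_i\tau_i/\sqrt N}\le e^{-\beta^2/2}\,\mathbf E_b\,e^{\beta^2b^2/2}=\frac{e^{-\beta^2/2}}{\sqrt{1-\beta^2}}$$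
for $\beta<1$. A bounded ratio is what a second moment argument needs, so below $1$ all is well. The bound $p_N\le\beta^2/4$, however, is the same on both sides of $1$: it cannot detect that (4) fails for $\beta>1$.

**Large $d$.** Now even the upper bound below $1$ is lost. Fix $\beta>0$ and restrict to configurations with $\sigma_{i,1}^2\ge d/2$ for all $i$. There $R_{11}\ge d/2$, so $\|R\|_2^2\ge d^2/4$, and (7) gives
$$\frac1N\log\mathbf EZ_N\ge\frac{\beta^2d^2}{16}-\frac{\beta^2d^2}{4N}+\log q_d,\qquad q_d=\mu(\sigma_{1,1}^2\ge d/2)=\mathbf P\big(\xi_1^2\ge\xi_2^2+\dots+\xi_d^2\big).$$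
Let us bound $q_d$ below. By Markov, $\mathbf P(\xi_2^2+\dots+\xi_d^2\le2d)\ge\frac12$. With $a=\sqrt{2d}$, $\mathbf P(|\xi_1|\ge a)\ge\frac2{\sqrt{2\pi}}e^{-(a+1)^2/2}\ge\frac12e^{-2d-1}$, since $(a+1)^2\le2a^2+2=4d+2$. So $q_d\ge\frac14e^{-2d-1}$ and
$$\liminf_N\frac1N\log\mathbf EZ_N\ge\frac{\beta^2d^2}{16}-2d-1-\log4 ,$$
which exceeds $\beta^2d/4$ as soon as $d$ is large, however small the fixed $\beta>0$ is.

Where does this come from? We shall see in a moment that $\frac1N\log Z_N$ is, up to a negligible term, at most $\frac{\beta d}2\|W\|$, where $W$ is the coupling matrix and $\|W\|\approx2$. That bound is linear in $d$, while the annealed quantity grows like $d^2$. So $\mathbf EZ_N$ is dominated by coupling matrices whose spectrum is atypical, and by nearly aligned spins that exploit them. The remedy on the upper side is to freeze the spectrum of $W$ and to average over its eigenvectors only. On the lower side, we restrict the spins to $R\approx I$.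

## 4. The coupling matrix and its spectrum

Add independent standard Gaussians $g_{ii}$, and let $W$ be the symmetric matrix with $W_{ij}=g_{ij}/\sqrt N$ for $i\ne j$ ($g_{ji}=g_{ij}$) and $W_{ii}=\sqrt2\,g_{ii}/\sqrt N$. This is the Gaussian orthogonal ensemble (GOE): the law of $W$ is invariant under $W\mapsto OWO^T$ for every orthogonal $O$. Let $\Theta=(\sigma_{i,u})$ be the $N\times d$ spin matrix, so $R=\frac1N\Theta^T\Theta$ and $\operatorname{tr}\Theta^T\Theta=Nd$. As $|\sigma_i|^2=d$,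
$$\frac\beta2\operatorname{tr}(\Theta^TW\Theta)=\frac\beta2\sum_{i,j}W_{ij}\,\sigma_i\cdot\sigma_j=-H_N+\frac{\beta d}2\operatorname{tr}W .$$
Put $\tilde Z(W)=\int e^{\frac\beta2\operatorname{tr}\Theta^TW\Theta}d\mu^{\otimes N}$. Then $\log\tilde Z=\log Z_N+\frac{\beta d}2\operatorname{tr}W$, so $\mathbf E\log\tilde Z=Np_N$ exactly, and the Gibbs measure is unchanged, because the added term does not depend on $\sigma$. Moreover
$$|\log\tilde Z(W)|\le\frac{\beta d}2N\|W\|. \tag{9}$$

We use the following standard facts (e.g. Anderson–Guionnet–Zeitouni, *An Introduction to Random Matrices*, Ch. 2).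

* $\|W\|\to2$ in probability and $\sup_N\mathbf E\|W\|^2<\infty$.
* The empirical spectral law of $W$ converges weakly, in probability, to the semicircle law $d\rho(x)=\frac1{2\pi}\sqrt{4-x^2}\,dx$ on $[-2,2]$.
* Conditionally on the spectrum, the eigenvector matrix of $W$ may be taken Haar distributed on the orthogonal group $O(N)$.

For $\delta>0$ let $\Omega_\delta=\{\|W\|\le2+\delta\}$, so $\mathbf P(\Omega_\delta)\to1$. By (9) and Cauchy–Schwarz,
$$\mathbf E\big[1_{\Omega_\delta^c}|\log\tilde Z|\big]\le\frac{\beta d}2N\,(\mathbf E\|W\|^2)^{1/2}\,\mathbf P(\Omega_\delta^c)^{1/2}=o(N). \tag{10}$$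
If $f$ is continuous on $[-2-\delta,2+\delta]$, then
$$\mathbf E\Big|1_{\Omega_\delta}\Big(\frac1N\operatorname{tr}f(W)-\int f\,d\rho\Big)\Big|\to0. \tag{11}$$
Indeed, extend $f$ to a bounded continuous $\bar f$ on $\mathbb R$. Then $\frac1N\operatorname{tr}\bar f(W)\to\int f\,d\rho$ in probability, hence in $L^1$ by boundedness, and $f(W)=\bar f(W)$ on $\Omega_\delta$.

Finally, two semicircle integrals. For $z=w+1/w$ with $0<w<1$ (so $z>2$),
$$\int\frac{d\rho(x)}{z-x}=w,\qquad\int\log(z-x)\,d\rho(x)=\frac{w^2}2-\log w. \tag{12}$$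
The first is the textbook Stieltjes transform of $\rho$. For the second, the left side has $z$-derivative $w$ by the first. On the right, $\frac{d}{dw}(\frac{w^2}2-\log w)=w-\frac1w=w(1-\frac1{w^2})=w\frac{dz}{dw}$, so its $z$-derivative is also $w$. As $z\to\infty$ both sides are $\log z+o(1)$, since $\log z=-\log w+\log(1+w^2)$. So they agree. Letting $z\downarrow2$, monotone convergence extends the second identity to $w=1$: $\int\log(2-x)\,d\rho=\frac12$.

## 5. The upper bound: averaging over eigenvectors only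

Freezing the spectrum means replacing $W$ by $OWO^T$, with $W$ fixed and $O$ Haar on $O(N)$. We recall that the Stiefel manifold is the set of $N\times d$ matrices $V$ with $V^TV=I_d$. If $U$ is any fixed point of it, $O^TU$ has one and the same law, called uniform. For $d=1$ it is the uniform law on the unit sphere of $\mathbb R^N$.

**Lemma 1.** Let $N\ge d$, let $W$ be a fixed symmetric matrix, and let $c>-1$ with $(1+c)I-\beta W>0$. With $O$ Haar on $O(N)$,
$$\mathbf E_O\log\tilde Z(OWO^T)\le\frac{cNd}2-\frac d2\log\det\big((1+c)I-\beta W\big).$$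

A sanity check: for $W=I$ we have $\log\tilde Z=\beta Nd/2$, and the choice $c=\beta$ on the right gives the same value.

**Step 1: after averaging over $O$, only $R$ matters.** For any $N\times d$ matrix $X$ write the polar decomposition $X=U(X^TX)^{1/2}$ with $U^TU=I_d$; this is possible, even if $X$ is not of full rank, because $N\ge d$. Let $S=\frac1NX^TX$ and $V=O^TU$, which is uniform on the Stiefel manifold whatever $U$ is. Then
$$\operatorname{tr}X^T(\beta OWO^T-cI)X=N\operatorname{tr}S(\beta V^TWV-cI),$$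
so
$$e^{cNd/2}\,\mathbf E_O\,e^{\frac12\operatorname{tr}X^T(\beta OWO^T-cI)X}=\Psi(S),\qquad\Psi(S):=e^{cNd/2}\,\mathbf E_V\exp\Big(\frac N2\operatorname{tr}S(\beta V^TWV-cI)\Big). \tag{13}$$
Take $X=\Theta$. Since $\frac c2\operatorname{tr}\Theta^T\Theta=\frac{cNd}2$, the two terms with $c$ cancel, and integrating over the spins gives
$$\mathbf E_O\tilde Z(OWO^T)=\int\Psi(R)\,d\mu^{\otimes N}.$$
The number $c$ changes nothing here: it is free because $\operatorname{tr}R$ is constant. It will matter once $R$ is replaced by $S$.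

**Step 2: replace spins by Gaussians.** The function $\Psi$ is defined for all symmetric $S$. It is finite, as $V$ ranges over a compact set; it is nonnegative; and it is convex, being an average of exponentials of linear forms in $S$. So (2) applies: $\mathbf E_O\tilde Z(OWO^T)\le\mathbf E\,\Psi(S)$, where $S=\frac1NX^TX$ and $X$ has the rows $x_i$.

**Step 3: compute.** The $d$ columns of $X$ are i.i.d. standard Gaussian in $\mathbb R^N$. By (13) read from right to left, and then one Gaussian integral per column,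
$$\mathbf E\Psi(S)=e^{cNd/2}\,\mathbf E_O\mathbf E_X\,e^{\frac12\operatorname{tr}X^T(\beta OWO^T-cI)X}=e^{cNd/2}\det\big((1+c)I-\beta W\big)^{-d/2},$$
because the determinant does not see the conjugation by $O$. Finally $\mathbf E_O\log\le\log\mathbf E_O$. $\square$

**Step 4: proof of Theorem 1(1).** The purpose is to insert the semicircle law and choose $c$. Let $c>2\beta-1$ and $c>-1$, and choose $\delta>0$ with $\beta(2+\delta)<1+c$; on $\Omega_\delta$ Lemma 1 applies. Take $O$ Haar and independent of $W$. Since the law of $W$ and the event $\Omega_\delta$ are invariant under conjugation, $\mathbf E[1_{\Omega_\delta}\log\tilde Z(W)]=\mathbf E[1_{\Omega_\delta}\mathbf E_O\log\tilde Z(OWO^T)]$. By (10), Lemma 1 and (11),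
$$p_N\le\mathbf E\Big[1_{\Omega_\delta}\Big(\frac{cd}2-\frac d{2N}\log\det\big((1+c)I-\beta W\big)\Big)\Big]+o(1)\ \longrightarrow\ d\Big[\frac c2-\frac12\int\log(1+c-\beta x)\,d\rho(x)\Big]. \tag{14}$$
For $\beta>0$ put $z=(1+c)/\beta=w+1/w$. The $c$-derivative of the bracket is, by (12), $\frac12(1-w/\beta)$. It vanishes at $w=\beta$, which is possible when $\beta<1$. When $\beta\ge1$ it is positive for all $w<1$, and the best $c$ is pushed down to the spectral edge $z=2$. This is where the formula changes at $\beta=1$.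

* If $0<\beta<1$, take $c=\beta^2$, which is $>2\beta-1$. Then $z=\beta+1/\beta$, $w=\beta$, and the integral is $\log\beta+\frac{\beta^2}2-\log\beta=\frac{\beta^2}2$. The bound is $d(\frac{\beta^2}2-\frac{\beta^2}4)=\frac{\beta^2d}4$.
* If $\beta\ge1$, let $c\downarrow2\beta-1$. Then $z\downarrow2$ and the integral tends to $\log\beta+\frac12$. The bound is $d(\beta-\frac12-\frac12\log\beta-\frac14)=dF(\beta)$.
* If $\beta=0$, then $p_N=0$.

This proves Theorem 1(1). $\square$

## 6. The lower bound: second moment on nearly isotropic configurations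

Let $0<\beta<1$ (for $\beta=0$, $p_N=0$). Section 3 showed that unrestricted moments are dominated by configurations with $R$ far from $I$ when $d$ is large. We discard these configurations before taking moments. Discarding only lowers $Z_N$, which is allowed in a lower bound.

**Step 1: the restricted partition function and its mean.** Let $\varepsilon=\varepsilon_N=\sqrt2\,d/\sqrt N$,
$$A=\{\|R-I\|_2\le\varepsilon\},\qquad Z'=\int_Ae^{-H_N}d\mu^{\otimes N}\le Z_N .$$
Since $\int\sigma\sigma^Td\mu=I$, the matrix $R-I$ is an average of $N$ independent centered terms, and $\|\sigma\sigma^T-I\|_2^2=d^2-2d+d$. So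
$$\int\|R-I\|_2^2\,d\mu^{\otimes N}=\frac{d^2-d}N, \tag{15}$$
and by Chebyshev $\mu^{\otimes N}(A^c)\le\frac{d^2-d}{N\varepsilon^2}\le\frac12$. By (7) and $\|R\|_2^2\ge d$,
$$\mathbf EZ'=\int_Ae^{\frac{\beta^2N}4\|R\|_2^2-\frac{\beta^2d^2}4}d\mu^{\otimes N}\ge\frac12e^{\beta^2Nd/4-\beta^2d^2/4}.$$

**Step 2: the second moment.** We want $\mathbf EZ'^2\le C_1(\mathbf EZ')^2$. By (8), and by $\|R\|_2^2\le d+\varepsilon^2$ on $A$ for both replicas,
$$\mathbf EZ'^2\le e^{\frac{\beta^2N}2(d+\varepsilon^2)-\beta^2d^2}\iint_{A\times A}e^{\frac{\beta^2N}2\|Q\|_2^2}\,d\mu^{\otimes N}(\sigma)\,d\mu^{\otimes N}(\tau).$$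
To linearize $\|Q\|_2^2$, let $B$ be a $d\times d$ matrix of i.i.d. standard Gaussians. Since $\beta\sqrt N\operatorname{tr}(B^TQ)=\frac\beta{\sqrt N}\sum_i\sigma_i\cdot B\tau_i$ is Gaussian in $B$ with variance $\beta^2N\|Q\|_2^2$,
$$e^{\frac{\beta^2N}2\|Q\|_2^2}=\mathbf E_B\,e^{\frac\beta{\sqrt N}\sum_i\sigma_i\cdot B\tau_i}.$$
Drop the restriction on $\sigma$, and integrate each $\sigma_i$ using (3) with $v=\beta B\tau_i/\sqrt N$. As $\frac1N\sum_i|B\tau_i|^2=\operatorname{tr}(B^TBR_\tau)$, and as $R_\tau\le(1+\varepsilon)I$ on $A$,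
$$\iint_{A\times A}e^{\frac{\beta^2N}2\|Q\|_2^2}\le\mathbf E_B\int_Ae^{\frac{\beta^2}2\operatorname{tr}(B^TBR_\tau)}d\mu^{\otimes N}(\tau)\le\mathbf E_B\,e^{\frac{\beta^2(1+\varepsilon)}2\|B\|_2^2}=\big(1-\beta^2(1+\varepsilon)\big)^{-d^2/2}.$$
The last equality requires $\beta^2(1+\varepsilon)<1$, true for $N$ large; for $N$ large the right side is at most $((1-\beta^2)/2)^{-d^2/2}$. Since $\frac{\beta^2N\varepsilon^2}2=\beta^2d^2$, the $d^2$ terms in the prefactor cancel, and
$$\mathbf EZ'^2\le e^{\beta^2Nd/2}\Big(\frac{1-\beta^2}2\Big)^{-d^2/2}\le C_1(\mathbf EZ')^2,\qquad C_1=4e^{\beta^2d^2/2}\Big(\frac{1-\beta^2}2\Big)^{-d^2/2}.$$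

**Step 3: from a positive probability to the expectation of the logarithm.** The Paley–Zygmund inequality gives $\mathbf P(Z'\ge\frac12\mathbf EZ')\ge\frac14\frac{(\mathbf EZ')^2}{\mathbf EZ'^2}$, so $\mathbf P(Z_N\ge\frac12\mathbf EZ')\ge\frac1{4C_1}$. On the other hand $\partial\log Z_N/\partial g_{ij}=\frac\beta{\sqrt N}\langle\sigma_i\cdot\sigma_j\rangle$ is at most $\beta d/\sqrt N$ in absolute value. So $\log Z_N$ is a Lipschitz function of $(g_{ij})$ with squared constant at most $\frac{\beta^2}N\cdot\frac{N^2}2d^2=\frac{\beta^2d^2N}2$. Gaussian concentration ($\mathbf P(|f-\mathbf Ef|\ge t)\le2e^{-t^2/(2\ell^2)}$ for $f$ with Lipschitz constant $\ell$) gives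
$$\mathbf P\big(|\log Z_N-\mathbf E\log Z_N|\ge t\big)\le2e^{-t^2/(\beta^2d^2N)} .$$
Take $t=C_2\sqrt N$ with $C_2=C_2(\beta,d)$ so large that the right side is $<\frac1{4C_1}$. Then the events $\{Z_N\ge\frac12\mathbf EZ'\}$ and $\{|\log Z_N-\mathbf E\log Z_N|<C_2\sqrt N\}$ intersect, and at a point of the intersection
$$\mathbf E\log Z_N\ge\log\big(\tfrac12\mathbf EZ'\big)-C_2\sqrt N\ge\frac{\beta^2Nd}4-\frac{\beta^2d^2}4-2\log2-C_2\sqrt N\ge\frac{\beta^2Nd}4-C\sqrt N .$$
Divide by $N$: this is Theorem 1(2). $\square$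

## 7. Both bounds together: (4) holds exactly up to $\beta=1$

For $0\le\beta<1$, the two parts of Theorem 1 give $\lim p_N=\beta^2d/4$. The endpoint $\beta=1$ needs a short argument. By Hölder, $\log Z_N$ is convex in $\beta$, so $p_N$ is convex in $\beta$. It is even, because $(g_{ij})$ and $(-g_{ij})$ have the same law. Hence $p_N$ is nondecreasing on $[0,\infty)$, and
$$\liminf_Np_N(1)\ge\sup_{\beta<1}\frac{\beta^2d}4=\frac d4,\qquad\limsup_Np_N(1)\le dF(1)=\frac d4 .$$
For $\beta>1$, $\limsup p_N\le dF(\beta)<\beta^2d/4$. Therefore, for $\beta\ge0$, (4) holds if and only if $\beta\le1$, so $\beta_d=1$ for every $d$, and $\lim_{d\to\infty}\beta_d=1$. This completes the proof of Theorem 1.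

## 8. Below the threshold: $R\to I$ and $Q\to0$

For Theorem 2 we use the derivative of $p_N$. We have $p_N'(\beta)=\frac1N\mathbf E\frac1{\sqrt N}\sum_{i<j}g_{ij}\langle\sigma_i\cdot\sigma_j\rangle$. Gaussian integration by parts, $\mathbf Eg\,f(g)=\mathbf Ef'(g)$, together with $\partial_{g_{ij}}\langle\sigma_i\cdot\sigma_j\rangle=\frac\beta{\sqrt N}\big(\langle(\sigma_i\cdot\sigma_j)^2\rangle-\langle\sigma_i\cdot\sigma_j\rangle^2\big)$ and (6), gives
$$p_N'(\beta)=\frac\beta2\,\mathbf E\big\langle\|R\|_2^2-\|Q\|_2^2\big\rangle. \tag{16}$$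

We prove Theorem 2(a). For $\beta=0$ the spins are independent: (15) gives $\mathbf E\langle\|R-I\|_2^2\rangle=(d^2-d)/N$. Since $Q$ is an average of $N$ independent centered matrices with $\|\sigma_i\tau_i^T\|_2^2=d^2$, also $\mathbf E\langle\|Q\|_2^2\rangle=d^2/N$. Let $0<\beta<1$. The upper bound of Section 5 is sharp to order $N$. So if that proof tolerates an extra weight $e^{Nt\varphi(R-I)}$, with $\varphi$ convex, at a cost $o(N)$, then $\varphi(R-I)$ must be small under the Gibbs measure.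

**Step 1: the tilted upper bound.** Put $c=\beta^2$, choose $\delta>0$ with $\beta(2+\delta)<1+\beta^2$, and on $\Omega_\delta$ let
$$\Sigma=\big((1+\beta^2)I-\beta W\big)^{-1},\qquad\|\Sigma\|\le K:=\big(1+\beta^2-\beta(2+\delta)\big)^{-1},\qquad m_N=\frac1N\operatorname{tr}\Sigma .$$
By (12) with $w=\beta$, $\int\frac{d\rho(x)}{\beta(\beta+1/\beta-x)}=1$, so (11) gives $\mathbf E1_{\Omega_\delta}|m_N-1|\to0$. Let
$$\varphi(Y)=\sqrt{1+\|Y\|_2^2}-1,$$
which is convex, $1$-Lipschitz for $\|\cdot\|_2$, and satisfies $\varphi(Y)\le\min(\|Y\|_2^2,\|Y\|_2)$. For $t>0$,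
$$\Psi_t(S)=e^{cNd/2}\,\mathbf E_V\exp\Big(\frac N2\operatorname{tr}S(\beta V^TWV-cI)+Nt\varphi(S-I)\Big)$$
is finite, nonnegative and convex, since the exponent is convex in $S$ for each $V$ and the exponential of a convex function is convex. Run the proof of Lemma 1 with $\Psi_t$, for $N\ge d$. As in its Step 1, $\int\Psi_t(R)\,d\mu^{\otimes N}=\mathbf E_O\big[\tilde Z(OWO^T)\langle e^{Nt\varphi(R-I)}\rangle_{OWO^T}\big]$, the Gibbs average being taken with $OWO^T$ in place of $W$. By (2) this is at most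
$$\mathbf E\Psi_t(S)=e^{cNd/2}\,\mathbf E_O\mathbf E_X\,e^{\frac12\operatorname{tr}X^T(\beta OWO^T-cI)X+Nt\varphi(\frac1NX^TX-I)} .$$
For fixed $O$ replace $X$ by $OX$, which has the same law as $X$ and leaves $X^TX$ unchanged. Together with the Gaussian density the quadratic exponent is then $-\frac12\operatorname{tr}X^T\Sigma^{-1}X$: a factor $(\det\Sigma)^{d/2}$ times the law of $X=\Sigma^{1/2}Y$ with $Y$ an $N\times d$ standard Gaussian matrix. Hence
$$\mathbf E_O\Big[\tilde Z(OWO^T)\big\langle e^{Nt\varphi(R-I)}\big\rangle_{OWO^T}\Big]\le e^{cNd/2}(\det\Sigma)^{d/2}\,\mathbf E_Y\,e^{Nt\varphi(S-I)},\qquad S=\frac1NY^T\Sigma Y. \tag{17}$$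

**Step 2: the extra Gaussian factor is not exponentially large.** Fix $W$ with $\Omega_\delta$ satisfied. Let $\Lambda$ be a symmetric $d\times d$ matrix with eigenvalues $\ell_k$ and $\|\Lambda\|_2\le\frac1{4K}$, and let $\varsigma_j$ be the eigenvalues of $\Sigma$. In eigenbases of $\Sigma$ and $\Lambda$, $N\operatorname{tr}\Lambda(S-m_NI)=\sum_{j,k}\varsigma_j\ell_k(y_{jk}^2-1)$ with $y_{jk}$ i.i.d. standard Gaussian. Here $|2\ell_k\varsigma_j|\le\frac12$, and for $|y|\le\frac12$,
$$-\frac12\log(1-y)-\frac y2\le\frac{y^2}{4}\cdot\frac1{1-|y|}\le\frac{y^2}2 .$$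
So
$$\mathbf E\,e^{N\operatorname{tr}\Lambda(S-m_NI)}=\prod_{k,j}(1-2\ell_k\varsigma_j)^{-1/2}e^{-\ell_k\varsigma_j}\le e^{2\sum_{j,k}\ell_k^2\varsigma_j^2}\le e^{2NK^2\|\Lambda\|_2^2}.$$
Let $D=d(d+1)/2$ and let $E_1,\dots,E_D$ be an orthonormal basis of the symmetric matrices. If $\|S-m_NI\|_2\ge y$, then $|\operatorname{tr}E_k(S-m_NI)|\ge y/\sqrt D$ for some $k$. Chernoff's bound with $\Lambda=\pm\lambda E_k$, $\lambda=\min\big(\frac y{4K^2\sqrt D},\frac1{4K}\big)$, gives
$$\mathbf P\big(\|S-m_NI\|_2\ge y\big)\le2De^{-N(\lambda y/\sqrt D-2K^2\lambda^2)}\le2De^{-N\lambda y/(2\sqrt D)}\le2De^{-Na\min(y^2,y)},$$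
where the middle inequality uses $2K^2\lambda\le\frac y{2\sqrt D}$, and $a=\min\big(\frac1{8K^2D},\frac1{8K\sqrt D}\big)>0$. Let $U=\min(\|S-m_NI\|_2^2,\|S-m_NI\|_2)$. Since $y\mapsto\min(y^2,y)$ is an increasing bijection of $[0,\infty)$, this says $\mathbf P(U\ge u)\le2De^{-Nau}$. With $t=a/2$,
$$\mathbf E\,e^{NtU}\le1+\int_0^\infty Nt\,e^{Ntu}\,2De^{-Nau}\,du=1+2D .$$
As $\varphi$ is $1$-Lipschitz and $\|(m_N-1)I\|_2=\sqrt d\,|m_N-1|$, we have $\varphi(S-I)\le U+\sqrt d\,|m_N-1|$, so
$$\mathbf E_Y\,e^{Nt\varphi(S-I)}\le(1+2D)\,e^{Nt\sqrt d|m_N-1|}. \tag{18}$$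

**Step 3: conclude for $R$.** Take logarithms in (17), using Jensen for $\mathbf E_O$ on the left and $\log\langle e^{Nt\varphi}\rangle\ge Nt\langle\varphi\rangle$. Insert (18), take the expectation over $\Omega_\delta$ (using invariance, as before), and divide by $N$. The main terms on the right are those of (14) with $c=\beta^2$, so
$$\frac1N\mathbf E[1_{\Omega_\delta}\log\tilde Z]+t\,\mathbf E[1_{\Omega_\delta}\langle\varphi(R-I)\rangle]\le\frac{\beta^2d}4+o(1).$$
By (10) and Theorem 1 the first term tends to $\beta^2d/4$. So $\mathbf E[1_{\Omega_\delta}\langle\varphi(R-I)\rangle]\to0$. Since $R\ge0$, $\|R\|_2\le\operatorname{tr}R=d$, so $\varphi(R-I)$ is bounded, and $\mathbf P(\Omega_\delta^c)\to0$; hence $\mathbf E\langle\varphi(R-I)\rangle\to0$. Finally $\|Y\|_2^2=\varphi(Y)(\varphi(Y)+2)$, and by (5) $\|R-I\|_2^2\le d^2-d$, so $\|R-I\|_2^2\le(d+1)\varphi(R-I)$. Thus $\mathbf E\langle\|R-I\|_2^2\rangle\to0$.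

**Step 4: conclude for $Q$.** By (5), $\mathbf E\langle\|R\|_2^2\rangle\to d$. The convex functions $p_N$ converge on $(0,1)$ to the differentiable function $\beta^2d/4$, so their derivatives converge: $p_N'(\beta)\to\beta d/2$. Now (16) gives $\mathbf E\langle\|Q\|_2^2\rangle=\mathbf E\langle\|R\|_2^2\rangle-\frac2\beta p_N'(\beta)\to d-d=0$. This proves (a). $\square$

## 9. Above the threshold: the replica overlap does not vanish

We prove Theorem 2(b). By (5), $\|R\|_2^2\ge d$. Integrating (16) from $1$ to $\beta$,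
$$p_N(\beta)-p_N(1)\ge\frac{d(\beta^2-1)}4-\frac12\int_1^\beta b\,\mathbf E\langle\|Q\|_2^2\rangle_b\,db .$$
By Theorem 1, $\limsup_N(p_N(\beta)-p_N(1))\le d(F(\beta)-\frac14)$. Hence
$$\liminf_N\int_1^\beta b\,\mathbf E\langle\|Q\|_2^2\rangle_b\,db\ge\frac{d(\beta^2-1)}2-2d\Big(F(\beta)-\frac14\Big)=2d\,G(\beta)>0.\qquad\square$$

## 10. A Gaussian trial measure: $p_N\ge dF(\beta)-2\beta$ asymptotically

It remains to prove Theorem 2(c). The upper bound is Theorem 1. For $\beta\le1$ the final claim of (c) is Theorem 1 as well, and for $\beta\ge1$ it follows on dividing the displayed inequalities of (c) by $d$. So we need the lower bound, for $\beta\ge1$. The plan is to run the random radius backwards: build correlated Gaussian vectors adapted to $W$, normalize them to length $\sqrt d$, and use their law as a trial measure.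

We recall two facts. The Gibbs variational principle says $\log\int e^f\,d\mu^{\otimes N}\ge\int f\,d\nu-\mathrm{KL}(\nu|\mu^{\otimes N})$ for every probability $\nu$, where $\mathrm{KL}(\nu|\mu)=\int\log\frac{d\nu}{d\mu}\,d\nu$. The data-processing inequality says that pushing two measures forward by the same map does not increase their $\mathrm{KL}$.

**Step 1: the covariance.** In the upper bound for $\beta<1$ the Gaussian had covariance $\frac1{\beta(z-W)}$ with normalized trace close to $1$. For $\beta>1$, even at the edge $z=2$, this has normalized trace only $1/\beta$. We put the missing mass near the top of the spectrum. Let $\eta\in(0,1)$, $\delta=\eta/2$, $m_\eta=\int\frac{d\rho(x)}{2+\eta-x}<1$ (by (12)), and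
$$g(x)=\frac1{\beta(2+\eta-x)}+\Big(1-\frac{m_\eta}\beta\Big)\psi_\eta(x),$$
where $\psi_\eta\ge0$ is continuous, supported in $[2-\eta,2+\eta]$, with $\int\psi_\eta\,d\rho=1$. On $[-2-\delta,2+\delta]$, $g$ is continuous with $0<g_0\le g\le g_1<\infty$, and $\int g\,d\rho=1$. On $\Omega_\delta$ let
$$\Sigma=g(W),\qquad T=\operatorname{diag}(\Sigma_{ii})\ge g_0I,\qquad r=T^{-1/2}\Sigma T^{-1/2}.$$
So $r\ge0$ and $r_{ii}=1$.

**Step 2: the trial measure and its entropy.** Let $x=(x_i)_{i\le N}$, $x_i\in\mathbb R^d$, be Gaussian with covariance $\Sigma\otimes I_d$ (that is, $\mathbf E\,x_{i,u}x_{j,v}=\Sigma_{ij}1_{u=v}$), and let $\nu$ be the law of $(\sqrt d\,x_i/|x_i|)_i$. Then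
$$\log\tilde Z\ge\frac\beta2\int\operatorname{tr}(\Theta^TW\Theta)\,d\nu-\mathrm{KL}(\nu|\mu^{\otimes N}).$$
The normalization map sends $N(0,I)$ to $\mu^{\otimes N}$, so by data processing and the formula for two Gaussians,
$$\mathrm{KL}(\nu|\mu^{\otimes N})\le\frac d2\big(\operatorname{tr}\Sigma-N-\log\det\Sigma\big). \tag{19}$$

**Step 3: the energy.** We want to compare the correlations of the normalized vectors with $r$. We have $\int\sigma_i\cdot\sigma_j\,d\nu=d\,h(r_{ij})$, where $h(\varrho)=\mathbf E\frac{\xi\cdot\zeta}{|\xi||\zeta|}$ for standard $d$-dimensional Gaussians $\xi,\zeta$ with componentwise correlation $\varrho$. Expand $\phi(\xi)=\xi/|\xi|$ in Hermite polynomials, with $\phi_n$ the component of degree $n$ (the $n$th chaos). Hermite polynomials of different degrees decorrelate, and degree $n$ picks up $\varrho^n$. So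
$$h(\varrho)=\sum_{n\ge1}\|\phi_n\|^2\varrho^n,\qquad\sum_{n\ge1}\|\phi_n\|^2=\mathbf E|\phi|^2=1,$$
where $n=0$ is absent because $\phi$ is odd. For $d=1$, $\phi$ is the sign and $h(\varrho)=\frac2\pi\arcsin\varrho$, whose Taylor coefficients are indeed nonnegative with sum $h(1)=1$. Since $\mathbf E[\xi_a\xi_b/|\xi|]=1_{a=b}\,\mathbf E|\xi|/d$, the linear coefficient is
$$\kappa=\|\phi_1\|^2=d\Big(\frac{\mathbf E|\xi|}d\Big)^2=\frac{(\mathbf E|\xi|)^2}d,\qquad1-\kappa=\frac{\operatorname{Var}|\xi|}d\le\frac1d .$$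
The last inequality is the Gaussian Poincaré inequality for the $1$-Lipschitz function $|\xi|$. So $(h(r_{ij}))=\kappa r+M$ with $M=\sum_{n\ge2}\|\phi_n\|^2(r_{ij}^n)_{i,j}$. By Schur's product theorem $M\ge0$, and $M_{ii}=1-\kappa$. Hence $|\operatorname{tr}WM|\le\|W\|\operatorname{tr}M=\|W\|N(1-\kappa)$, and likewise $|\operatorname{tr}Wr|\le\|W\|N$. Writing $\kappa\operatorname{tr}Wr=\operatorname{tr}Wr-(1-\kappa)\operatorname{tr}Wr$,
$$\frac\beta2\int\operatorname{tr}(\Theta^TW\Theta)\,d\nu=\frac{\beta d}2\big[\kappa\operatorname{tr}Wr+\operatorname{tr}WM\big]\ge\frac{\beta d}2\big[\operatorname{tr}(Wr)-2(1-\kappa)\|W\|N\big]\ge\frac{\beta d}2\operatorname{tr}(Wr)-\beta\|W\|N. \tag{20}$$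
The loss is $\beta\|W\|N$, without a factor $d$. On $\Omega_\delta$ it is at most $\beta(2+\delta)N$, and this is the origin of the $2\beta$ in (c).

**Step 4: replace $r$ by $\Sigma$.** The purpose is to have a function of $W$ alone, so that (11) applies. On $\Omega_\delta$,
$$r-\Sigma=(T^{-1/2}-I)\Sigma T^{-1/2}+\Sigma(T^{-1/2}-I),$$
and for $t\ge g_0$, $|t^{-1/2}-1|=\frac{|t-1|}{\sqrt t(1+\sqrt t)}\le g_0^{-1/2}|t-1|$. For a diagonal matrix $\Delta$ and any matrix $P$, $|\operatorname{tr}\Delta P|\le\|P\|\sum_i|\Delta_{ii}|$. With $\Delta=T^{-1/2}-I$, and $P=\Sigma T^{-1/2}W$ or $P=W\Sigma$, this gives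
$$|\operatorname{tr}W(r-\Sigma)|\le C\sum_i|\Sigma_{ii}-1|,\qquad C=g_0^{-1/2}(2+\delta)g_1\big(g_0^{-1/2}+1\big).$$
Conditionally on the spectrum, $\Sigma_{ii}=\sum_kO_{ik}^2g(\lambda_k)$ with $O$ Haar, so the row $(O_{ik})_k$ is uniform on the unit sphere. Its moments are $\mathbf EO_{ik}^2=\frac1N$, $\mathbf EO_{ik}^4=\frac3{N(N+2)}$ and $\mathbf EO_{ik}^2O_{il}^2=\frac1{N(N+2)}$ for $k\ne l$. Hence the conditional mean of $\Sigma_{ii}$ is $\frac1N\operatorname{tr}\Sigma$, and its conditional variance is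
$$\frac{2\sum_kg(\lambda_k)^2}{N(N+2)}-\Big(\sum_kg(\lambda_k)\Big)^2\Big(\frac1{N^2}-\frac1{N(N+2)}\Big)\le\frac{2g_1^2}{N+2}.$$
Moreover $\mathbf E1_{\Omega_\delta}|\frac1N\operatorname{tr}\Sigma-1|\to0$ by (11) and $\int g\,d\rho=1$. Summing over $i$, $\mathbf E[1_{\Omega_\delta}|\operatorname{tr}W(r-\Sigma)|]=o(N)$.

**Step 5: pass to the limit.** Combine (10), (19), (20) and Step 4, and use (11) for the continuous functions $xg$, $g$ and $\log g$. The term $\operatorname{tr}\Sigma-N$ contributes $o(N)$. We get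
$$\liminf_Np_N\ge d\Big[\frac\beta2\int xg\,d\rho+\frac12\int\log g\,d\rho\Big]-\beta(2+\delta).$$
Let $\eta\to0$, so also $\delta\to0$. By (12), $m_\eta\to1$. Since $\frac x{2+\eta-x}=\frac{2+\eta}{2+\eta-x}-1$, and since $\int x\psi_\eta\,d\rho\in[2-\eta,2]$,
$$\int xg\,d\rho=\frac1\beta\big((2+\eta)m_\eta-1\big)+\Big(1-\frac{m_\eta}\beta\Big)\int x\psi_\eta\,d\rho\ \longrightarrow\ \frac1\beta+2\Big(1-\frac1\beta\Big)=2-\frac1\beta .$$
Since $g(x)\ge\frac1{\beta(2+\eta-x)}$, (12) also gives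
$$\int\log g\,d\rho\ge-\log\beta-\int\log(2+\eta-x)\,d\rho\ \longrightarrow\ -\log\beta-\frac12 .$$
So the bracket has limit inferior at least $\beta-\frac12-\frac12\log\beta-\frac14=F(\beta)$, and
$$\liminf_Np_N\ge dF(\beta)-2\beta .$$
This proves (c), and with it Theorem 2. $\square$
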